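\title{A sharp sparsity condition for independence in the $d$-dimensional rigidity matroid}

\begin{abstract}
We prove that, for every $d\ge 2$, the edge set of a graph is independent in the $d$-dimensional rigidity matroid whenever every set $X$ of at least two vertices induces at most $\frac12[(d+2)|X|-(2d+2)]$ edges. This confirms a conjecture whose statement was known for even $d$ and for $d=3$. The constant $2d+2$ can be replaced by a real number $c$ if and only if $c>d+2$. For graphs without $K_{d+2}$ it suffices that every set $X$ of at least $d+3$ vertices induces at most $\frac12[(d+2)|X|-5]$ edges, and here $5$ cannot be replaced by $4$. The proof removes a vertex of degree $d+1$ and studies the vertex sets that obstruct the induction by means of a submodular potential.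
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, without loops or multiple edges. A \emph{framework} $(G,p)$ in $d$-space is a graph $G=(V,E)$ together with a map $p\colon V\to\mathbb{R}^d$. Its \emph{rigidity matrix} $R(G,p)$ is the $|E|\times d|V|$ matrix with one row for each edge and $d$ columns for each vertex, in which the row of an edge $uw$ has the coordinates of $p(u)-p(w)$ in the columns of $u$, the coordinates of $p(w)-p(u)$ in the columns of $w$, and zeros elsewhere. The matrix records the first-order effect of fixing the edge lengths: if the points move smoothly with velocities $m(u)$ and all edge lengths stay constant, then differentiating $|p(u)-p(w)|^2$ gives $(p(u)-p(w))\cdot(m(u)-m(w))=0$ for every edge $uw$, which says that $m$ lies in the kernel of $R(G,p)$. The framework is \emph{generic} if the coordinates of the points $p(u)$, $u\in V$, are algebraically independent over $\mathbb{Q}$. The \emph{$d$-dimensional rigidity matroid} $\mathcal{R}_d(G)$ is the matroid on $E$ in which a set of edges is independent if and only if the corresponding rows of $R(G,p)$ are linearly independent for a generic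 $p$. Since every minor of $R(G,p)$ is a polynomial with integer coefficients in the coordinates, the choice of the generic $p$ does not matter. We call $G$ \emph{independent} if $E$ is independent in $\mathcal{R}_d(G)$, and \emph{dependent} otherwise. Thus $G$ is independent when no edge length is, to first order, determined by the others.

We ask for conditions for independence that only count edges. For $X\subseteq V$ let $i(X)$ be the number of edges of the induced subgraph $G[X]$. The isometries of $\mathbb{R}^d$ contribute a subspace of dimension $\binom{d+1}{2}$ to the kernel of the rigidity matrix, so an independent graph satisfies $i(X)\le d|X|-\binom{d+1}{2}$ whenever $|X|\ge d+1$ (Lemma~\ref{lem:rank}). For $d=2$ this reads $i(X)\le 2|X|-3$, and Laman's theorem \cite{PG,Laman} says that this bound, imposed on all sets with at least two vertices, is also sufficient. For $d=3$ the necessary count is not sufficient (Example~\ref{ex:two}). One may still ask for a stronger count that is sufficient in every dimension.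

Two elementary operations preserve independence: adding a vertex of degree at most $d$, and replacing an edge $xy$ by a vertex of degree $d+1$ adjacent to $x$ and $y$ (Lemmas~\ref{lem:add} and~\ref{lem:split}). An induction built on them needs a vertex of degree at most $d+1$ at every step, and this is guaranteed when every subgraph has average degree below $d+2$. This leads to the conditions
\begin{equation}
 i(X)\le \tfrac12\bigl[(d+2)|X|-c\bigr]\qquad\text{for all }X\subseteq V\text{ with }|X|\ge 2, \tag{$S_c$}\label{eq:Sc}
\end{equation}
where $c$ is a real constant. Two adjacent vertices satisfy the inequality only if $c\le 2d+2$, so $(S_{2d+2})$ is the most restrictive of these conditions that allows an edge at all, and for $d=2$ it is exactly Laman's condition. It is conjectured in \cite{sparse} that $(S_{2d+2})$ implies independence for every $d\ge2$; this is known for even $d$ and for $d=3$. We prove the conjecture.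

\begin{theorem}\label{thm:conj}
Let $d\ge 2$ and let $G=(V,E)$ be a graph with $i(X)\le\frac12[(d+2)|X|-(2d+2)]$ for all $X\subseteq V$ with $|X|\ge2$. Then $E$ is independent in $\mathcal{R}_d(G)$.
\end{theorem}

How small can $c$ be? The complete graph $K_{d+2}$ has one edge more than the necessary count allows, and it has $(d+2)|V|-2|E|=d+2$. So one expects that $c$ has to exceed $d+2$, and the optimistic guess is that this is enough. It is, and once $K_{d+2}$ is excluded by a separate hypothesis the constant need not grow with $d$. The following theorem is the core of the paper.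

\begin{theorem}\label{thm:main}
Let $d\ge3$ and let $G=(V,E)$ be a graph such that
\begin{enumerate}
\item[(a)] $G$ contains no $K_{d+2}$, and
\item[(b)] $i(X)\le\frac12[(d+2)|X|-5]$ for all $X\subseteq V$ with $|X|\ge d+3$.
\end{enumerate}
Then $E$ is independent in $\mathcal{R}_d(G)$.
\end{theorem}

The same statement holds for $d=2$, where it is a form of Laman's theorem (Corollary~\ref{cor:plane}). Both constants are sharp.

\begin{theorem}\label{thm:sharp}
Let $d\ge 2$.
\begin{enumerate}
\item[(i)] The constant $5$ in condition \textup{(b)} cannot be replaced by $4$.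
\item[(ii)] For a real number $c$, the statement ``every graph satisfying \eqref{eq:Sc} is independent in dimension $d$'' is true if and only if $c>d+2$.
\end{enumerate}
\end{theorem}

The paper is self-contained. Section~\ref{sec:ops} has all the linear algebra that we need; everything after it is counting. Section~\ref{sec:plane} carries out the induction for $d=2$, where its two mechanisms, merging and counting, appear in a few lines. Sections~\ref{sec:slack}--\ref{sec:zero} prove Theorem~\ref{thm:main}, and Section~\ref{sec:sharp} derives Theorems~\ref{thm:conj} and~\ref{thm:sharp}.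

We write $N(v)$ for the set of neighbors of $v$, we abbreviate $X\cup\{v\}$ and $X\setminus\{v\}$ to $X+v$ and $X-v$, and $G-v+xy$ is the graph obtained from $G$ by deleting the vertex $v$ and adding the edge $xy$.

\section{The rank bound and two operations}\label{sec:ops}

We use three consequences of the definitions. First, if the rows of $R(G,q)$ are independent for one map $q$, generic or not, then some $|E|\times|E|$ minor is a nonzero polynomial with integer coefficients; it does not vanish at a generic point, so $G$ is independent. Second, for the same reason, any $d+1$ or fewer points of a generic framework are affinely independent. Third, subgraphs of independent graphs are independent. We write $R_{uw}$ for the row of the edge $uw$.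

\begin{lemma}\label{lem:rank}
If $G$ is independent, then $i(X)\le d|X|-\binom{d+1}{2}$ for all $X\subseteq V$ with $|X|\ge d+1$. In particular, $K_{d+2}$ is dependent.
\end{lemma}

\begin{proof}
Passing to $G[X]$, we may assume $X=V$. Let $p$ be generic. For a skew-symmetric $d\times d$ matrix $A$ and $b\in\mathbb{R}^d$ put $m(u)=Ap(u)+b$. For each edge $uw$ we have $(p(u)-p(w))\cdot(m(u)-m(w))=z\cdot Az=0$ with $z=p(u)-p(w)$, so $m$ lies in the kernel of $R(G,p)$. The linear map $(A,b)\mapsto m$ is injective, because an affine map that vanishes on $d+1$ affinely independent points is zero. Hence the kernel has dimension at least $\binom d2+d=\binom{d+1}2$, and $|E|$, which is the rank, is at most $d|V|-\binom{d+1}2$. Finally, $\binom{d+2}2=\frac12(d^2+3d+2)=d(d+2)-\binom{d+1}2+1$.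
\end{proof}

\begin{lemma}[Adding a vertex]\label{lem:add}
If $\deg(v)\le d$ and $G-v$ is independent, then $G$ is independent.
\end{lemma}

\begin{proof}
Let $q$ be any map such that the rows of $R(G-v,q)$ are independent and the vectors $q(v)-q(u)$, $u\in N(v)$, are linearly independent; a generic $q$ has both properties. Consider a vanishing combination $\sum_{e}\lambda_eR_e=0$ of the rows of $R(G,q)$. In the columns of $v$ it reads $\sum_{u\in N(v)}\lambda_{uv}(q(v)-q(u))=0$, so the coefficients of the edges at $v$ vanish. What remains is a vanishing combination of the rows of $R(G-v,q)$, so all coefficients vanish.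
\end{proof}

\begin{lemma}[Splitting an edge]\label{lem:split}
If $\deg(v)=d+1$, the vertices $x,y\in N(v)$ are nonadjacent, and $G-v+xy$ is independent, then $G$ is independent.
\end{lemma}

\begin{proof}
It suffices to find one map $q$ for which the rows of $R(G,q)$ are independent. Take $q$ generic on $V-v$ and put $q(v)=\frac12(q(x)+q(y))$. The $d+1$ points $q(u)$, $u\in N(v)$, affinely span $\mathbb{R}^d$. Since $q(y)=2q(v)-q(x)$, so do the $d+1$ points $q(v)$ and $q(u)$, $u\in N(v)-y$, and therefore the $d$ vectors $q(v)-q(u)$, $u\in N(v)-y$, are linearly independent. By the proof of Lemma~\ref{lem:add}, the rows of $H=G-vy+xy$ are independent at $q$. Put $z=\frac12(q(x)-q(y))$. The row $R_{xv}$ has $z$ in the columns of $x$ and $-z$ in those of $v$; the row $R_{vy}$ has $z$ in the columns of $v$ and $-z$ in those of $y$. Hence $R_{xv}+R_{vy}=\frac12R_{xy}$. Replacing the row $R_{xy}$ of $H$ by $R_{vy}=\frac12R_{xy}-R_{xv}$ is an invertible row operation, and it produces the rows of $G$.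
\end{proof}

By Lemma~\ref{lem:add} and induction, every graph with at most $d+1$ vertices is independent, and so is every graph on $d+2$ vertices other than $K_{d+2}$, since it has a vertex of degree at most $d$. In particular the graph $K_{d+2}^-$, obtained from $K_{d+2}$ by deleting one edge $xy$, is independent while $K_{d+2}$ is not, so at a generic point $R_{xy}$ is a combination of the rows of $K_{d+2}^-$. A copy of $K_{d+2}^-$ thus acts like the edge it is missing.

\begin{example}\label{ex:two}
Let $d=3$ and let $G$ be the union of two copies of $K_5^-$ that have exactly the two ends $x,y$ of their missing edges in common. The two copies give two expressions for the nonzero row $R_{xy}$ in terms of disjoint sets of edges, and their difference is a dependence among the rows of $G$. Yet $G$ satisfies the bound of Lemma~\ref{lem:rank}. For $X=V$ we have $18=3\cdot8-6$. For a proper subset it is enough to see that $G-u$ is independent for each vertex $u$, and this follows from Lemma~\ref{lem:add}: if $u\in\{x,y\}$, then $G-u$ arises from $K_4$ by adding vertices of degree $1,2,3$, and otherwise it arises from $K_5^-$ by adding vertices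 of degree $2,3$.
\end{example}

\section{The plane: merging and counting}\label{sec:plane}

For disjoint sets $A,B\subseteq V$ let $e(A,B)$ be the number of edges between $A$ and $B$. For any $X,Y\subseteq V$,
\begin{equation}\label{eq:super}
 i(X\cup Y)+i(X\cap Y)=i(X)+i(Y)+e(X\setminus Y,Y\setminus X),
\end{equation}
since an edge inside $X\cap Y$ is counted twice on each side and every other edge inside $X\cup Y$ once on each side. We recall the proof of the sufficiency part of Laman's theorem, as a model for what follows.

\begin{proposition}[Laman's theorem \cite{PG,Laman}, sufficiency]\label{prop:laman}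
Let $d=2$. If $i(X)\le2|X|-3$ for all $X\subseteq V$ with $|X|\ge2$, then $G$ is independent.
\end{proposition}

\begin{proof}
Let $G$ be a counterexample with $|V|$ minimum. For each vertex $u$ the graph $G-u$ satisfies the hypothesis and is therefore independent, so all degrees are at least $3$ by Lemma~\ref{lem:add}. Since $2|E|\le4|V|-6$, some vertex $v$ has degree exactly $3$; let $N(v)=\{a,b,c\}$. Call a set $X\subseteq V-v$ with $|X|\ge 2$ \emph{tight} if $i(X)=2|X|-3$.

Every pair $x,y\in N(v)$ lies in a tight set. If $x,y$ are adjacent, $\{x,y\}$ is tight. If not, $G-v+xy$ is dependent by Lemma~\ref{lem:split}, so by minimality it violates the hypothesis, and a violating set contains $x$ and $y$ and is tight in $G$. Fix tight sets $X_{ab},X_{bc},X_{ac}$ containing the three pairs. We find a set $Z\subseteq V-v$ with $N(v)\subseteq Z$ and $i(Z)\ge2|Z|-3$. Then $i(Z+v)\ge 2|Z|>2|Z+v|-3$, a contradiction.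

\emph{Merging.} If two of the three sets, say $X$ and $Y$, share at least two vertices, let $Z=X\cup Y$. Two of the pairs already cover $N(v)$, and \eqref{eq:super} gives $i(Z)\ge(2|X|-3)+(2|Y|-3)-(2|X\cap Y|-3)=2|Z|-3$.

\emph{Counting.} Otherwise the pairwise intersections are $\{a\},\{b\},\{c\}$. Let $Z$ be the union of the three sets. No edge is induced by two of them, and $|X_{ab}|+|X_{bc}|+|X_{ac}|=|Z|+3$, so $i(Z)\ge2(|Z|+3)-9=2|Z|-3$.
\end{proof}

\begin{corollary}\label{cor:plane}
The statement of Theorem~\ref{thm:main} holds for $d=2$.
\end{corollary}

\begin{proof}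
For $|X|\ge5$, condition (b) gives $2i(X)\le4|X|-5$, hence $i(X)\le2|X|-3$. For $|X|=2,3,4$ we have $i(X)\le1,3,5$, the last bound by (a), and these numbers are $2|X|-3$.
\end{proof}

\section{Slack, blockers and the potential}\label{sec:slack}

From here to the end of Section~\ref{sec:zero} we fix $d\ge3$. A graph is \emph{admissible} if it satisfies (a) and (b); subgraphs of admissible graphs are admissible.

\subsection*{Slack}
For $X\subseteq V$, including $X=\emptyset$, the \emph{slack} of $X$ is the integer
\[
 \sigma(X)=(d+2)|X|-5-2i(X),
\]
so that (b) says $\sigma(X)\ge0$ for $|X|\ge d+3$. By \eqref{eq:super},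
\begin{equation}\label{eq:sub}
 \sigma(X\cup Y)+\sigma(X\cap Y)=\sigma(X)+\sigma(Y)-2e(X\setminus Y,Y\setminus X),
\end{equation}
and in particular $\sigma(X\cup Y)\le\sigma(X)+\sigma(Y)-\sigma(X\cap Y)$. To use this we need lower bounds for the slack of an intersection, which may be a small set on which (b) says nothing. A set of $t$ vertices has at least the slack of a clique on $t$ vertices, which is
\[
 \kappa(t)=(d+2)t-5-t(t-1)=t(d+3-t)-5 .
\]
For $d=3$ and $t=1,\dots,5$ the values are $0,3,4,3,0$: single vertices and $K_{d+2}$ have little slack, and the cliques in between have a lot.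

\begin{lemma}\label{lem:slack}
Let $G$ be admissible and $X\subseteq V$.
\begin{enumerate}
\item[(i)] If $X\ne\emptyset$, then $\sigma(X)\ge0$.
\item[(ii)] If $2\le|X|\le d+1$, then $\sigma(X)\ge \kappa(|X|)\ge 2d-3$.
\item[(iii)] If $G[X]$ is a copy of $K_{d+2}^-$, then $\sigma(X)=d-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $\kappa(1)=\kappa(d+2)=d-3$ and $\kappa(2)=2d-3$, and
\begin{equation}\label{eq:kappa}
 \kappa(t)-\kappa(1)=(t-1)(d+2-t),\qquad \kappa(t)-\kappa(2)=(t-2)(d+1-t).
\end{equation}
The first identity gives $\sigma(X)\ge d-3\ge0$ for $1\le|X|\le d+2$, and (b) covers the larger sets; this is (i). The second identity gives (ii), and (iii) is $\kappa(d+2)+2=d-1$.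
\end{proof}

Part (i) is the first place where $d\ge3$ is used: for $d=2$ a single vertex has slack $-1$.

\subsection*{A minimal counterexample and its blockers}
Suppose that Theorem~\ref{thm:main} fails for $d$, and let $G$ be an admissible dependent graph with $|V|$ minimum. As in the plane, Lemma~\ref{lem:add} shows that all degrees are at least $d+1$. So $|V|\ge d+2$, and $|V|=d+2$ would force $G=K_{d+2}$, contrary to (a). Hence $|V|\ge d+3$, and (b) gives $2|E|\le(d+2)|V|-5$. The average degree is below $d+2$, so there is a vertex $v$ of degree exactly $d+1$. Fix $v$, put $N=N(v)$, and let $\mathcal{P}$ be the set of nonadjacent pairs in $N$. If $\mathcal{P}$ were empty, $N+v$ would induce $K_{d+2}$, so $\mathcal{P}\ne\emptyset$ by (a).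

Let $\pi=\{x,y\}\in\mathcal{P}$. By Lemma~\ref{lem:split} the graph $G-v+xy$ is dependent, so by minimality it is not admissible, while $G-v$ is. Thus the new edge $xy$ violates (b) or (a) on some set $B_\pi$ with $\pi\subseteq B_\pi\subseteq V-v$. Adding an edge lowers the slack by $2$. In terms of $G$, to which $i$ and $\sigma$ always refer, one of the following holds.
\begin{itemize}
\item $B_\pi$ is \emph{large}: $|B_\pi|\ge d+3$ and $\sigma(B_\pi)\in\{0,1\}$.
\item $B_\pi$ is \emph{small}: $|B_\pi|=d+2$ and $G[B_\pi]$ is $K_{d+2}$ minus the edge $xy$, so $\sigma(B_\pi)=d-1$.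
\end{itemize}
We fix one such set $B_\pi$ for each $\pi\in\mathcal{P}$ and call it the \emph{blocker} of $\pi$. If $B_\pi$ is small, $\pi$ is its only nonadjacent pair, so small blockers of different pairs are different sets.

\subsection*{What changes for $d\ge3$}
Blockers play the part of the tight sets of Section~\ref{sec:plane}. For $N\subseteq Z\subseteq V-v$ we have
\begin{equation}\label{eq:addv}
 \sigma(Z+v)=\sigma(Z)+(d+2)-2(d+1)=\sigma(Z)-d,
\end{equation}
so the goal is to assemble from the blockers a set $Z\supseteq N$ of slack less than $d$. Three things are new.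

First, the union of two large blockers need not have slack at most $1$. If $d$ is even, $\sigma$ takes only odd values, nonempty sets have slack at least $1$, and \eqref{eq:sub} bounds the slack of the union of two intersecting large blockers by $1+1-1=1$. If $d$ is odd, the parity argument is not available, Lemma~\ref{lem:slack} bounds the slack of the intersection only by $0$, and the bound for the union is $2$. Second, small blockers have slack $d-1\ge2$ and need their own estimates. Third, $N$ has at least four vertices, so one merging step no longer covers $N$, and we have to handle families in which some sets have been merged and others have not.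

The remedy for the first difficulty is bookkeeping. Merging a set $W$ with a large blocker $B_\pi$ costs at most one unit of slack, and if $\pi\not\subseteq W$ it gains at least one vertex of $N$. So we measure slack against the number of neighbors of $v$ that have been collected. For $W\subseteq V-v$ put
\[
 \alpha(W)=|W\cap N|,\qquad \varphi(W)=\sigma(W)-\alpha(W)+1,
\]
and call $\varphi$ the \emph{potential}. Since $\alpha(X\cup Y)+\alpha(X\cap Y)=\alpha(X)+\alpha(Y)$, the identity \eqref{eq:sub} holds with $\varphi$ in place of $\sigma$. Note that $\varphi(\emptyset)=-4$.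

\begin{lemma}\label{lem:phi}
Let $W\subseteq V-v$.
\begin{enumerate}
\item[(i)] If $W$ is a large blocker, then $\varphi(W)\le 2-\alpha(W)\le0$.
\item[(ii)] If $N\subseteq W$, then $\varphi(W)\ge0$.
\item[(iii)] If $W\ne\emptyset$, then $\varphi(W)\ge1-\alpha(W)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A large blocker has $\sigma\le1$ and $\alpha\ge2$. (ii) Here $\alpha(W)=d+1$, so $\varphi(W)=\sigma(W)-d=\sigma(W+v)\ge0$ by \eqref{eq:addv} and Lemma~\ref{lem:slack}(i). (iii) This is $\sigma(W)\ge0$.
\end{proof}

Parts (i) and (ii) leave no margin. Take $d=3$ and $N=\{a_1,a_2,a_3,a_4\}$, and suppose that the pairs $a_1a_2$, $a_2a_3$, $a_3a_4$ have large blockers, each containing only two vertices of $N$. Merging them one after another gives sets with $\alpha=2,3,4$ and slack at most $1,2,3$, so $\varphi\le0$ throughout. By \eqref{eq:addv}, adding $v$ to the last set gives slack at most $0$. This is a contradiction if one of the estimates was strict, and no contradiction if all of them were equalities. The proof therefore has two stages. In Section~\ref{sec:nonneg} we show that no nonempty set has negative potential. Then \eqref{eq:sub}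 makes the sets of potential zero closed under union and intersection, and in Section~\ref{sec:zero} this structure gives the contradiction. Both stages rest on the two lemmas of the next section.

\section{The merging and counting lemmas}\label{sec:tools}

The merging lemma says that a union along two or more vertices does not raise the potential. For small blockers the reason is Lemma~\ref{lem:slack}(ii): a proper subset of a small blocker with at least two vertices has slack at least $2d-3$, and in \eqref{eq:sub} this more than pays for the slack $d-1$ of the blocker.

\begin{lemma}[Merging]\label{lem:merge}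
Let $W,Y\subseteq V-v$ and $\pi,\rho\in\mathcal{P}$.
\begin{enumerate}
\item[(M1)] If $B_\pi$ is small, $|B_\pi\cap W|\ge2$ and $B_\pi\not\subseteq W$, then $\varphi(W\cup B_\pi)<\varphi(W)$.
\item[(M2)] If $|B_\pi\cap W|\ge2$ and $\pi\not\subseteq W$, then $\varphi(W\cup B_\pi)\le\varphi(W)$.
\item[(M3)] If $|Y\cap W|=2$, then $\varphi(Y\cup W)<\varphi(Y)+\varphi(W)$.
\item[(M4)] If $\pi\ne\rho$, both $B_\pi$ and $B_\rho$ are small, and $|B_\pi\cap B_\rho|\ge2$, then $\varphi(B_\pi\cup B_\rho)<0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(M1) We have $2\le|B_\pi\cap W|\le d+1$, so \eqref{eq:sub} and Lemma~\ref{lem:slack} give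
\[
 \sigma(W\cup B_\pi)\le\sigma(W)+(d-1)-(2d-3)=\sigma(W)-(d-2)<\sigma(W),
\]
while $\alpha(W\cup B_\pi)\ge\alpha(W)$.

(M2) If $B_\pi$ is small, then $B_\pi\not\subseteq W$ and (M1) applies. If $B_\pi$ is large, then $\sigma(W\cup B_\pi)\le\sigma(W)+1-\sigma(W\cap B_\pi)\le\sigma(W)+1$, and $\alpha(W\cup B_\pi)\ge\alpha(W)+1$ because a vertex of $\pi$ is missing from $W$.

(M3) By Lemma~\ref{lem:slack}(ii), $\varphi(Y\cap W)\ge(2d-3)-2+1=2d-4>0$. Apply \eqref{eq:sub} to $\varphi$.

(M4) The two blockers are different sets of size $d+2$, so $2\le|B_\pi\cap B_\rho|\le d+1$ and $\sigma(B_\pi\cup B_\rho)\le2(d-1)-(2d-3)=1$. Also $\alpha(B_\pi\cup B_\rho)\ge|\pi\cup\rho|\ge3$. Hence $\varphi(B_\pi\cup B_\rho)\le1-3+1=-1$.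
\end{proof}

The strict inequalities in (M1) and (M3) are the other places where $d\ge3$ is used.

The counting lemma disposes of families in which nothing is left to merge. The idea is to compare the union of the family, together with $N+v$, with a complete graph on $N+v$, which has slack $\kappa(d+2)=d-3$. Each member $U$ of the family replaces the clique on $U\cap N$ by the graph $G[U]$ and so changes the slack by $\sigma(U)-\kappa(\alpha(U))$. A single member already lowers it by more than $d-3$.

\begin{lemma}[Counting]\label{lem:count}
There is no family $\mathcal{F}$ of subsets of $V-v$ such that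
\begin{enumerate}
\item[(C1)] any two distinct members of $\mathcal{F}$ share at most one vertex;
\item[(C2)] each $U\in\mathcal{F}$ is a small blocker or satisfies $2\le\alpha(U)\le d$ and $\varphi(U)\le0$;
\item[(C3)] each pair $\pi\in\mathcal{P}$ is contained in a member of $\mathcal{F}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose that $\mathcal{F}$ is such a family. It is nonempty by (C3), since $\mathcal{P}\ne\emptyset$. Write $a_U=\alpha(U)$, let $T$ be the union of $N+v$ and all members of $\mathcal{F}$, and let $r$ be the number of pairs in $N$ that lie in no member. By (C3) these $r$ pairs are edges. By (C1) each pair of vertices lies in at most one member, so the members induce disjoint sets of edges and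
\[
 r=\binom{d+1}2-\sum_U\binom{a_U}2,\qquad i(T)\ge(d+1)+r+\sum_Ui(U).
\]
Every vertex of $T$ outside $N+v$ lies in some $U\setminus N$, so $|T|\le d+2+\sum_U(|U|-a_U)$. Therefore
\[
 \sigma(T)\le(d+2)^2-5-2(d+1)-d(d+1)+\sum_U\Bigl[(d+2)(|U|-a_U)-2i(U)+a_U(a_U-1)\Bigr].
\]
The constant is $(d+2)^2-(d+2)(d+1)-5=d-3$. Since $(d+2)|U|-2i(U)=\sigma(U)+5$, the bracket equals $\sigma(U)+5-a_U(d+3-a_U)$. Thus
\begin{equation}\label{eq:count}
 \sigma(T)\le(d-3)+\sum_{U\in\mathcal{F}}\bigl[\sigma(U)-\kappa(a_U)\bigr].
\end{equation}
If $U$ is a small blocker, then $2\le a_U\le d+1$, so $\kappa(a_U)\ge2d-3$ by \eqref{eq:kappa}, and the bracket is at most $(d-1)-(2d-3)=-(d-2)$. If $2\le a_U\le d$ and $\varphi(U)\le0$, then $\sigma(U)\le a_U-1$, and the bracket is at most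
\[
 4-a_U(d+2-a_U)=4-2d-(a_U-2)(d-a_U)\le-2(d-2).
\]
So every bracket is at most $-(d-2)<0$, there is at least one, and $\sigma(T)\le(d-3)-(d-2)=-1$. This contradicts Lemma~\ref{lem:slack}(i).
\end{proof}

The bound $\alpha(U)\le d$ in (C2) is needed in this estimate: for $a_U=d+1$ and $\varphi(U)=0$ the bracket is $d-(2d-3)=-(d-3)$, and \eqref{eq:count} gives only $\sigma(T)\le0$. This is the equality case met at the end of Section~\ref{sec:slack}.

\section{The potential is nonnegative}\label{sec:nonneg}

\begin{proposition}\label{prop:nonneg}
Every nonempty set $W\subseteq V-v$ has $\varphi(W)\ge0$.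
\end{proposition}

The plan is to merge as far as possible and to apply the counting lemma to what remains. A set of negative potential helps because no set containing $N$ has negative potential: if the first member of the family has negative potential and contains two vertices of $N$, then neither it nor any set meeting it in at most one vertex contains $N$, and (C2) is secured. The difficulty lies in (C1). If two sets each meet a third set $W$ in at most one vertex, their union may meet $W$ in two. We choose the members greedily, by smallest potential, and (M3) shows that such a two-point intersection would have allowed a better choice earlier.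

\begin{proof}
Suppose that some nonempty set has negative potential. By Lemma~\ref{lem:phi}(iii) it has $\alpha\ge2$. We choose sets $W_1,W_2,\dots$ as follows. Given $W_1,\dots,W_{j-1}$, call a set $W\subseteq V-v$ \emph{eligible at step $j$} if
\[
 \alpha(W)\ge2,\qquad\varphi(W)\le0,\qquad |W\cap W_i|\le1\ \text{ for all }i<j.
\]
If no set is eligible, stop. Otherwise let $W_j$ be an eligible set with $\varphi(W_j)$ minimum and, subject to this, $|W_j|$ maximum. Each $W_j$ contains a pair of vertices of $N$ that lies in no earlier set, so the process stops, say after $W_1,\dots,W_m$. By assumption $m\ge1$ and $\varphi(W_1)<0$, so $N\not\subseteq W_1$ by Lemma~\ref{lem:phi}(ii). For $i\ge2$ we have $|W_i\cap W_1|\le1<\alpha(W_1)$, so $N\not\subseteq W_i$. Hence $2\le\alpha(W_i)\le d$ for all $i$.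

\emph{Step 1. Let $1\le j\le m+1$ and $Y\subseteq V-v$. If $\varphi(Y)\le0$ and $|Y\cap W_i|\le2$ for all $i<j$, then $|Y\cap W_i|\le1$ for all $i<j$.}

We use induction on $j$; for $j=1$ there is nothing to prove. Assume the statement for some $j\le m$, and let $\varphi(Y)\le0$ and $|Y\cap W_i|\le2$ for all $i\le j$. By induction $|Y\cap W_i|\le1$ for $i<j$. Suppose that $|Y\cap W_j|=2$ and put $Y'=Y\cup W_j$. By (M3), $\varphi(Y')<\varphi(Y)+\varphi(W_j)\le\varphi(W_j)\le0$. For $i<j$ we have $|Y'\cap W_i|\le|Y\cap W_i|+|W_j\cap W_i|\le2$, so the induction hypothesis, applied to $Y'$, gives $|Y'\cap W_i|\le1$. Also $\alpha(Y')\ge\alpha(W_j)\ge2$. Thus $Y'$ is eligible at step $j$ and has smaller potential than $W_j$, a contradiction.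

Let $\mathcal{Q}$ be the set of pairs $\pi\in\mathcal{P}$ that lie in none of $W_1,\dots,W_m$.

\emph{Step 2. If $\pi\in\mathcal{Q}$, then $|B_\pi\cap W_j|\le1$ for all $j\le m$.}

Otherwise let $j$ be least with $|B_\pi\cap W_j|\ge2$, and put $Y=B_\pi\cup W_j$. By (M2), $\varphi(Y)\le\varphi(W_j)\le0$. For $i<j$ both $B_\pi$ and $W_j$ meet $W_i$ in at most one vertex, so $|Y\cap W_i|\le2$, and Step~1 gives $|Y\cap W_i|\le1$. So $Y$ is eligible at step $j$, its potential is at most that of $W_j$, and $|Y|>|W_j|$ because $\pi\not\subseteq W_j$. This contradicts the choice of $W_j$.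

\emph{Step 3. The blockers $B_\pi$, $\pi\in\mathcal{Q}$, are small, and any two of them share at most one vertex.}

A large blocker $B_\pi$ with $\pi\in\mathcal{Q}$ would be eligible at step $m+1$, by Lemma~\ref{lem:phi}(i) and Step~2, but the process stopped there. So these blockers are small. Suppose that $\pi\ne\rho$ are in $\mathcal{Q}$ and $|B_\pi\cap B_\rho|\ge2$, and put $Y=B_\pi\cup B_\rho$. Then $\varphi(Y)<0$ by (M4), and $|Y\cap W_i|\le2$ for all $i\le m$ by Step~2, so $|Y\cap W_i|\le1$ by Step~1 with $j=m+1$. Again $Y$ is eligible at step $m+1$, a contradiction.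

The family $\{W_1,\dots,W_m\}\cup\{B_\pi:\pi\in\mathcal{Q}\}$ satisfies (C1) by construction and by Steps~2 and~3, it satisfies (C2) by the bounds on $\alpha(W_i)$ and Step~3, and it satisfies (C3) by the definition of $\mathcal{Q}$. This contradicts Lemma~\ref{lem:count}.
\end{proof}

\section{Sets of potential zero}\label{sec:zero}

A \emph{zero set} is a nonempty set $W\subseteq V-v$ with $\varphi(W)=0$. Now that zero is the minimum of the potential on nonempty sets, each inequality of Sections~\ref{sec:slack} and~\ref{sec:tools} turns into a structural statement.

\begin{lemma}\label{lem:zero}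
\begin{enumerate}
\item[(Z1)] If $W,W'$ are zero sets with $W\cap W'\ne\emptyset$, then $W\cup W'$ and $W\cap W'$ are zero sets and $e(W\setminus W',W'\setminus W)=0$.
\item[(Z2)] Every zero set contains a vertex of $N$.
\item[(Z3)] A large blocker $B_\pi$ is a zero set with $B_\pi\cap N=\pi$.
\item[(Z4)] If a small blocker shares at least two vertices with a zero set $U$, then it is contained in $U$.
\item[(Z5)] Two distinct small blockers share at most one vertex.
\end{enumerate}
\end{lemma}

\begin{proof}
(Z1) By \eqref{eq:sub} for $\varphi$, we have $\varphi(W\cup W')+\varphi(W\cap W')+2e(W\setminus W',W'\setminus W)=0$, and all three terms are nonnegative by Proposition~\ref{prop:nonneg}. (Z2) If $\alpha(W)=0$, then $\varphi(W)\ge1$ by Lemma~\ref{lem:phi}(iii). (Z3) Proposition~\ref{prop:nonneg} and Lemma~\ref{lem:phi}(i) give $0\le\varphi(B_\pi)\le2-\alpha(B_\pi)\le0$. (Z4) Otherwise (M1) produces a set of negative potential. (Z5) Otherwise (M4) does.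
\end{proof}

We want to apply the counting lemma once more. The maximal zero sets are of no use, since one of them may contain $N$ and violate (C2). We take instead the zero sets that are maximal among those not containing $N$. Counting forces two of them to overlap; their union then contains $N$, and (Z1) splits it into two sides with no edge between them. A vertex of $N$ from each side gives a nonadjacent pair, and its blocker has to connect the two sides without using an edge between them. Neither kind of blocker can do this.

\begin{proof}[Proof of Theorem~\ref{thm:main}]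
Let $\mathcal{U}$ be the family of inclusion-maximal sets among the zero sets $U$ with $2\le\alpha(U)\le d$, and let $\mathcal{B}$ be the family of small blockers that are contained in no member of $\mathcal{U}$. The family $\mathcal{U}\cup\mathcal{B}$ satisfies (C2). It also satisfies (C3): by (Z3) a large blocker is a zero set with $\alpha=2\le d$, so it lies in a member of $\mathcal{U}$, and a small blocker lies in a member of $\mathcal{U}$ or belongs to $\mathcal{B}$. By (Z4) and (Z5), a member of $\mathcal{B}$ shares at most one vertex with any other member of $\mathcal{U}\cup\mathcal{B}$. Since (C1) must fail by Lemma~\ref{lem:count}, there are distinct $U_1,U_2\in\mathcal{U}$ with $|U_1\cap U_2|\ge2$.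

By (Z1), $U=U_1\cup U_2$ is a zero set and
\begin{equation}\label{eq:noedge}
 e(U_1\setminus U_2,\,U_2\setminus U_1)=0 .
\end{equation}
Neither of the maximal sets $U_1,U_2$ contains the other, so $U$ properly contains $U_1$, and maximality forces $\alpha(U)=d+1$, that is, $N\subseteq U$. Since $\alpha(U_1),\alpha(U_2)\le d$, there are $x\in N\setminus U_2$ and $y\in N\setminus U_1$. Then $x\in U_1\setminus U_2$ and $y\in U_2\setminus U_1$, so $\pi=\{x,y\}\in\mathcal{P}$ by \eqref{eq:noedge}. Let $B=B_\pi$.

\emph{Suppose that $B$ is small.} Since $\pi\subseteq B\cap U$, (Z4) gives $B\subseteq U$. Let $z\in B\setminus\pi$. It is adjacent to $x$, so $z\notin U_2\setminus U_1$ by \eqref{eq:noedge}, and since $z\in U$ this means $z\in U_1$. Hence $x,z\in B\cap U_1$, and (Z4) gives $B\subseteq U_1$. But $y\in B\setminus U_1$, a contradiction.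

\emph{Suppose that $B$ is large.} By (Z3), $B$ is a zero set with $B\cap N=\pi$. Put $P=B\cap U_1$ and $Q=B\cap U_2$. Since $x\in P$ and $y\in Q$, the sets $P$, $Q$ and $P\cup Q=B\cap U$ are zero sets by (Z1). The set $P\cap Q=B\cap U_1\cap U_2$ contains neither $x$ nor $y$, hence no vertex of $N$; if it were nonempty, it would be a zero set by (Z1), contrary to (Z2). So $P\cap Q=\emptyset$. As $P\cap U_2=P\cap Q=Q\cap U_1$, we get $P\subseteq U_1\setminus U_2$ and $Q\subseteq U_2\setminus U_1$, and $e(P,Q)=0$ by \eqref{eq:noedge}. Now \eqref{eq:sub} for $\varphi$ gives
\[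
 0=\varphi(P\cup Q)=\varphi(P)+\varphi(Q)-\varphi(\emptyset)=4,
\]
a contradiction.

Both cases are impossible, so there is no admissible dependent graph.
\end{proof}

\section{The threshold for $c$ and the constant $5$}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(i) Let $G$ be $K_{d+3}$ minus two disjoint edges. Deleting one vertex destroys at most one of the two nonadjacent pairs, so $G$ contains no $K_{d+2}$. The only set with at least $d+3$ vertices is $V$, and $2|E|=(d+3)(d+2)-4$. So $G$ satisfies (a), and it satisfies (b) with $4$ in place of $5$. On the other hand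
\[
 |E|=\tfrac12(d^2+5d+2)>\tfrac12(d^2+5d)=d(d+3)-\tbinom{d+1}2,
\]
so $G$ is dependent by Lemma~\ref{lem:rank}.

(ii) Let $c>d+2$ and let $G$ satisfy \eqref{eq:Sc}. For $|X|\ge2$ the integer $(d+2)|X|-2i(X)$ is at least $c$, hence at least $d+3$. Since $d+3\ge5$, condition (b) holds. For $|X|=d+2$ we get $2i(X)\le(d+2)^2-(d+3)=(d+2)(d+1)-1$, so $X$ does not induce $K_{d+2}$ and (a) holds. By Theorem~\ref{thm:main} for $d\ge3$, and by Corollary~\ref{cor:plane} for $d=2$, the graph $G$ is independent.

Let $c\le d+2$ and $G=K_{d+2}$, which is dependent by Lemma~\ref{lem:rank}. For $|X|=t$ with $2\le t\le d+2$,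
\[
 (d+2)t-2i(X)=t(d+3-t)=(d+2)+(t-1)(d+2-t)\ge d+2\ge c ,
\]
so $G$ satisfies \eqref{eq:Sc}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
The hypothesis is $(S_c)$ with $c=2d+2>d+2$, so Theorem~\ref{thm:sharp}(ii) applies.
\end{proof}

\begin{remark}
The proof of Theorem~\ref{thm:sharp}(ii) uses the inequality only for $|X|\ge d+2$ and only with $c=d+3$. So for every $d\ge 2$ a graph is independent as soon as $i(X)<\frac{d+2}2(|X|-1)$ for all $X$ with $|X|\ge d+2$. The strict inequality cannot be relaxed, since $K_{d+2}$ attains equality.
\end{remark}

\begin{remark}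
The example in Theorem~\ref{thm:sharp}(i) shows where the constant $5$ enters the proof of Theorem~\ref{thm:main}. If $5$ is replaced by $c$ in the definitions of $\sigma$ and $\kappa$, the brackets $\sigma(U)-\kappa(a_U)$ in \eqref{eq:count} do not change, while the constant $d-3$ becomes $d+2-c$. For a family that consists of one small blocker, the resulting bound is $\sigma(T)\le(d+2-c)-(d-2)=4-c$, which is negative for $c=5$ and zero for $c=4$. The graph $K_{d+3}$ minus the disjoint edges $vw$ and $xy$ attains it: $v$ has degree $d+1$, the only nonadjacent pair in $N=V\setminus\{v,w\}$ is $\{x,y\}$, the set $V-v$ induces $K_{d+2}$ minus the edge $xy$, and $T=V$ has $(d+2)|T|-c-2i(T)=4-c$.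
\end{remark}

\begin{remark}
For $d=3$ the graph of Example~\ref{ex:two} is a second example for Theorem~\ref{thm:sharp}(i), and this one satisfies the necessary count of Lemma~\ref{lem:rank}. It contains no $K_5$, because its proper induced subgraphs are independent, and $2i(X)\le6|X|-12\le5|X|-4$ for $6\le|X|\le8$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Laman} Laman, 1970.

\bibitem{PG} Pollaczek-Geiringer, 1927.

\bibitem{sparse} \emph{The $d$-Dimensional Rigidity Matroid of Sparse Graphs}, \texttt{http://egres.elte.hu/tr/egres-03-06.pdf}.

\end{thebibliography}
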